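# Clopen partitions in the $\Sigma$-product of $\omega_1$ convergent sequences with the box topology

## 1. Convergent sequences, boxes and countable supports

**Definition (the factor).** The space $\omega+1=\{0,1,2,\dots\}\cup\{\omega\}$ carries its order topology. Each $n<\omega$ is isolated, and the tails $[m,\omega]$ form a neighborhood base at $\omega$. So $\omega+1$ is a convergent sequence together with its limit: a compact metrizable space, homeomorphic to $\{0\}\cup\{1/(n+1):n<\omega\}\subseteq\mathbb R$. It is *zero-dimensional*, meaning that it has a base of clopen sets, namely the sets $\{n\}$ and $[m,\omega]$.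

**Definition (box product).** The box product of spaces $X_\xi$ ($\xi\in I$) is the set $\prod_{\xi\in I} X_\xi$ with the topology whose base consists of all products $\prod_\xi U_\xi$ with every $U_\xi$ open in $X_\xi$. For $X_\xi=\omega+1$ and $I=\omega_1$ it is written $\square^{\omega_1}(\omega+1)$.

*Example.* Take $I=\omega$ and let $x^k$ be the point with all coordinates equal to $k$. In the usual product topology $x^k$ converges to the point $x$ with all coordinates $\omega$. In the box topology it does not: $\prod_{i<\omega}[i+1,\omega]$ is a neighborhood of $x$, and $x^k(k)=k\notin[k+1,\omega]$, so it contains no $x^k$.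

*Example.* Still with $I=\omega$, let $T=\{y:y(i)=0\text{ for only finitely many }i\}$. In the box topology $T$ is clopen. It is open because it is the union over $n$ of the boxes $\{y:y(i)\ge 1\text{ for all }i\ge n\}$. If $y\notin T$, then $I_y=\{i:y(i)=0\}$ is infinite, and $\{z:z(i)=0\text{ for all }i\in I_y\}$ is an open box around $y$ that misses $T$. So an infinite union of boxes can be closed, for a reason special to the box topology: a point that violates infinitely many conditions can forbid all of them at once. In the product topology $T$ is not closed, since the point with all coordinates $0$ is a limit of points of $T$. This example is the model for Section 5.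

**Definition ($\Sigma$-product).** For each $\xi<\omega_1$ let $X_\xi$ be a nonempty zero-dimensional compact metrizable space with a chosen point $*_\xi\in X_\xi$. For $x\in\prod_{\xi<\omega_1}X_\xi$ put $\operatorname{supp}x=\{\xi:x(\xi)\ne *_\xi\}$. Let $\Sigma$ be the set of all $x$ with $\operatorname{supp}x$ countable, with the topology inherited from the box product.

*Example.* The case of main interest is $X_\xi=\omega+1$ and $*_\xi=\omega$, that is,
$$\{x\in\square^{\omega_1}(\omega+1):\{\alpha\in\omega_1:x(\alpha)\ne\omega\}\text{ is countable}\},$$
which we call *the* $\Sigma$-product. The point with value $0$ at all coordinates $\xi<\omega$ and value $\omega$ elsewhere belongs to it; the point with all coordinates $0$ does not. Each point has countable support, but a box neighborhood of it may restrict all $\omega_1$ coordinates.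

**Notation.** For sets $A_\xi\subseteq X_\xi$ put $\langle A\rangle=\Sigma\cap\prod_\xi A_\xi$. If all $A_\xi$ are clopen, then $\langle A\rangle$ is clopen in $\Sigma$. It is open by definition, and if $y\notin\langle A\rangle$, say $y(\xi)\notin A_\xi$, then $\{z\in\Sigma:z(\xi)\notin A_\xi\}$ is an open neighborhood of $y$ disjoint from $\langle A\rangle$. In particular $\Sigma$ has a base of clopen sets. It is Hausdorff, since the box topology is finer than the product topology.

**Definition (normal, paracompact, clopen partition).** A space is *normal* if any two disjoint closed sets have disjoint open neighborhoods. A Hausdorff space is *paracompact* if every open cover has a locally finite open refinement. A *clopen partition refining* a cover $\mathcal U$ is a partition of the space into clopen sets, each contained in a member of $\mathcal U$.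

*Example.* In $\omega+1$ every open cover $\mathcal U$ is refined by a clopen partition. Some member of $\mathcal U$ contains $\omega$, hence some tail $[m,\omega]$; take $[m,\omega]$ and the singletons $\{0\},\dots,\{m-1\}$.

If every open cover of a Hausdorff space is refined by a clopen partition, the space is paracompact: each point has a neighborhood, its own member of the partition, that meets only one member.

**Set theory used.** ZFC denotes the usual axioms, $\mathfrak c=2^\omega$, and CH is the statement $\mathfrak c=\omega_1$. CH is consistent with ZFC (Gödel). A compact metrizable space is separable and so has at most $\mathfrak c$ points. Also $\mathfrak c^\omega=2^{\omega\cdot\omega}=\mathfrak c$.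

**Topology used.** On a product of finitely many factors the box and product topologies coincide, and a finite product of compact metrizable spaces is compact metrizable. The *tube lemma* says: if $L$ is compact, $W$ is open in $Z\times X$ and $L\times\{t\}\subseteq W$, then $L\times A\subseteq W$ for some neighborhood $A$ of $t$.

## 2. Normality of $\Sigma$: what ZFC does not prove

It is known that the $\Sigma$-product is consistently nonnormal: it is consistent with ZFC that this space is not normal. The problem, from "Paracompact Subspaces In The Box Product Topology", is whether it is nonnormal in ZFC. So we must either prove nonnormality in ZFC or show that normality is consistent with ZFC.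

The answer is that ZFC does not prove nonnormality. Under CH the $\Sigma$-product is normal, and more is true.

**Theorem 1 (ZFC).** Let $\mathcal U$ be an open cover of $\Sigma$ and $R\subseteq\Sigma$ with $|R|\le\omega_1$. Then there is a pairwise disjoint family $\mathcal V$ of clopen subsets of $\Sigma$, each contained in a member of $\mathcal U$, with $R\subseteq\bigcup\mathcal V$.

**Theorem 2 (CH).** Every open cover of $\Sigma$ is refined by a partition of $\Sigma$ into clopen sets. In particular $\Sigma$ is paracompact and normal.

**Proof of Theorem 2 from Theorem 1.** The purpose is to see that under CH one may take $R=\Sigma$. A point of $\Sigma$ is determined by a countable support and countably many values from sets of size at most $\mathfrak c$. Hence, under CH,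
$$|\Sigma|\le\omega_1^{\omega}\cdot\mathfrak c^{\omega}=\mathfrak c=\omega_1 .$$
Theorem 1 with $R=\Sigma$ gives a disjoint clopen family that covers $\Sigma$ and refines $\mathcal U$; drop the empty set if it occurs. Paracompactness was noted in Section 1.

For normality, let $H,K$ be disjoint closed sets, and let $\mathcal V$ be a clopen partition refining the open cover $\{\Sigma\setminus H,\Sigma\setminus K\}$. Let $U$ be the union of the members of $\mathcal V$ that meet $H$. Then $U\supseteq H$, and $U$ is clopen because its complement is the union of the other members. A member that meets $H$ is not contained in $\Sigma\setminus H$, so it is contained in $\Sigma\setminus K$. Thus $U\cap K=\emptyset$, and $U$, $\Sigma\setminus U$ separate $H$ and $K$. $\square$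

Since CH is consistent with ZFC, Theorem 2 answers the question. Together with the consistency of nonnormality quoted above, normality of the $\Sigma$-product is independent of ZFC. From here on we prove Theorem 1, in ZFC.

## 3. Finite products, countable $R$, and the trouble at the first limit

*Finitely many coordinates.* A finite product $X$ of our factors is compact with a clopen base. Cover it by clopen sets, each inside a member of $\mathcal U$, take a finite subcover $A_0,\dots,A_k$, and form $A_i\setminus\bigcup_{j<i}A_j$. This is a clopen partition refining $\mathcal U$.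

*Countable $R$.* Let $R=\{r_0,r_1,\dots\}$. Choose clopen boxes $W_i\ni r_i$, each inside a member of $\mathcal U$. The sets $W_i\setminus\bigcup_{j<i}W_j$ are clopen, because only finitely many sets are removed, and they are disjoint and cover $R$. So Theorem 1 is easy for countable $R$, and disjoint closed $H,K$ with $H\cup K$ countable can be separated.

*The same method for $\omega_1$ points.* Enumerate $R=\{r_\alpha:\alpha<\omega_1\}$, choose clopen $W_\alpha\ni r_\alpha$ that are small for $\mathcal U$, and use $W_\alpha\setminus O_\alpha$, where $O_\lambda=\bigcup_{\alpha<\lambda}W_\alpha$. These sets are disjoint, and they are clopen provided that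

$$\text{every } O_\lambda\ (\lambda<\omega_1)\text{ is closed in }\Sigma. \tag{1}$$

At successor steps (1) is inherited. It can break at the first limit. In the $\Sigma$-product let $r_i$ ($i<\omega$) have value $i$ at coordinate $0$ and value $\omega$ elsewhere, and let $W_i=\{x:x(0)=i\}$. Then $O_\omega=\{x:x(0)\neq\omega\}$ is not closed: its closure contains the point $r$ with all coordinates $\omega$. If $r_\omega=r$ and $W_\omega$ is a box around $r$, then $W_\omega\setminus O_\omega=\{x\in W_\omega:x(0)=\omega\}$ contains $r$ but is not a neighborhood of $r$.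

In this example the limit point differs from each $r_i$ at a single coordinate. Section 9 will show that, in the situation we set up, this is the only danger: a failure of (1) at a limit $\lambda$ produces one along a sequence whose members differ only at finitely many coordinates. This suggests letting $W_\alpha$ be larger than a box around $r_\alpha$: it should contain all changes of $r_\alpha$ at finitely many coordinates below a countable ordinal $\delta_\alpha\supseteq\operatorname{supp}r_\alpha$. Such a $W_\alpha$ is an infinite union of boxes. It can still be clopen, as in the example of the set $T$ in Section 1.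

Two things must be arranged: the boxes below $\delta_\alpha$ (Section 5), and their sides on the coordinates $\eta\ge\delta_\alpha$ (Sections 6 and 7). The second is the heart of the proof.

## 4. Nested clopen bases of the factors

**Step 0.1 (basic sets).** The purpose is to have in each factor a base in which any two sets are disjoint or nested. For each $\xi$ fix finite partitions $\mathcal P_{\xi,0}=\{X_\xi\},\mathcal P_{\xi,1},\mathcal P_{\xi,2},\dots$ of $X_\xi$ into nonempty clopen sets, with $\mathcal P_{\xi,m+1}$ refining $\mathcal P_{\xi,m}$ and $\bigcup_m\mathcal P_{\xi,m}$ a base of $X_\xi$.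

They exist: fix a metric. For $m\ge1$, cover $X_\xi$ by clopen sets of diameter less than $1/m$, take a finite subcover, make it disjoint as in Section 3, intersect with the members of $\mathcal P_{\xi,m-1}$, and drop empty sets. If $x$ lies in an open set $O$ containing the ball of radius $1/m$ about $x$, then the member of $\mathcal P_{\xi,m}$ containing $x$ is inside $O$. So we have a base. For $\omega+1$ we use $\mathcal P_m=\{\{0\},\dots,\{m-1\},[m,\omega]\}$.

Members of $\bigcup_m\mathcal P_{\xi,m}$ are called *basic sets*. Let $[*_\xi]_m$ be the member of $\mathcal P_{\xi,m}$ containing $*_\xi$. These sets decrease with $m$, and they form a neighborhood base at $*_\xi$, because every basic set containing $*_\xi$ is one of them. In $\omega+1$ with $*=\omega$ we have $[*]_m=[m,\omega]$.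

**Step 0.2 (three properties).** The purpose is to collect what will be used about basic sets in one factor $X_\xi$.

**(B1)** *Two basic sets are disjoint or nested.* Let $C\in\mathcal P_{\xi,m}$, $D\in\mathcal P_{\xi,m'}$, $m\le m'$. Then $D$ lies in one member of $\mathcal P_{\xi,m}$, which is $C$ or is disjoint from $C$.

**(B2)** *A basic set $C\in\mathcal P_{\xi,m}$ has only finitely many basic supersets.* In each $\mathcal P_{\xi,m'}$ with $m'\le m$ there is at most one. If $D\in\mathcal P_{\xi,m'}$ with $m'>m$ and $D\supseteq C$, then $D$ lies in a member of $\mathcal P_{\xi,m}$ that meets $C$, that is, in $C$. So $D=C$.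

**(B3)** *Let $C^k$ ($k<\omega$) be basic sets, $z^k\in C^k$, $z^k\to z$, and $z\notin C^k$ for all $k$. Then for each $k$, $C^k\cap C^l=\emptyset$ for all but finitely many $l$. Consequently the $C^k$ are pairwise disjoint for $k$ in some infinite set.*

*Proof of (B3).* Fix $k$. Since $C^k$ is closed and $z\notin C^k$, for all large $l$ we have $z^l\notin C^k$, so $C^l\not\subseteq C^k$. If in addition $C^l\cap C^k\ne\emptyset$, then $C^l\supseteq C^k$ by (B1). If this happened for infinitely many $l$, then by (B2) a single basic set $D$ would equal $C^l$ for infinitely many $l$. Then $z$, as the limit of the corresponding $z^l\in D$, would lie in the closed set $D=C^l$, a contradiction. For the last sentence choose the elements of the infinite set recursively, each beyond the finitely many exceptions for those already chosen. $\square$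

The picture in $\omega+1$ is $z=\omega$, $z^k=k$, $C^k=\{k\}$.

**Step 0.3 (fixing the data).** Fix $\mathcal U$ and $R=\{r_\alpha:\alpha<\omega_1\}$, repetitions allowed; we may assume $R\neq\emptyset$. For each $x\in\Sigma$ choose basic sets $H_x(\xi)\ni x(\xi)$ such that $\langle H_x\rangle$ is contained in a member of $\mathcal U$. Choose strictly increasing infinite countable ordinals $\delta_\alpha$ ($\alpha<\omega_1$) with $\operatorname{supp}r_\alpha\subseteq\delta_\alpha$, and bijections $e_\alpha:\delta_\alpha\to\omega$. Let
$$\delta_\alpha^n=\{\xi<\delta_\alpha:e_\alpha(\xi)<n\},$$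
a set of $n$ elements. So $\delta_\alpha^0=\emptyset$, and $\xi\notin\delta^n_\alpha$ means $e_\alpha(\xi)\ge n$ for $\xi<\delta_\alpha$.

## 5. Clopen sets $T_\alpha$ closed under finite changes below $\delta_\alpha$

In this section $\alpha$ is fixed, and we write $r,\delta,e,\delta^n$ without the index.

**Step 1.1 (the sets $U_\xi$).** The purpose is to choose one neighborhood $U_\xi$ of $r(\xi)$ for each $\xi<\delta$ that serves all finite changes of $r$ at once, apart from finitely many coordinates for each change. Put
$$K_n=\{u\in\Sigma:u(\xi)=r(\xi)\text{ for all }\xi\notin\delta^n\}.$$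
This set is homeomorphic to the finite product $\prod_{\xi\in\delta^n}X_\xi$, hence compact. Choose a finite $E_n\subseteq K_n$ with $K_n\subseteq\bigcup_{u\in E_n}\langle H_u\rangle$. For $\xi<\delta$ choose a basic set $U_\xi=U_\xi^\alpha$ with
$$r(\xi)\in U_\xi\subseteq\bigcap\{H_u(\xi):u\in E_m,\ m\le e(\xi)\}.$$
This is possible. The intersection is over finitely many sets, and if $m\le e(\xi)$ then $\xi\notin\delta^m$, so every $u\in E_m$ has $u(\xi)=r(\xi)\in H_u(\xi)$. The coordinate $\xi$ thus takes care of the stages $m\le e(\xi)$ only, and this is why finiteness survives.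

**Step 1.2 ($T$ is clopen).** The purpose is to define the set of points that we want to catch. Let
$$T^n=\{y\in\Sigma:y(\xi)\in U_\xi\text{ for all }\xi\in\delta\setminus\delta^n\},\qquad T=T_\alpha=\bigcup_nT^n.$$
So $T$ consists of all $y$ with $y(\xi)\in U_\xi$ for all but finitely many $\xi<\delta$. The $T^n$ increase and are clopen, since they have the form $\langle A\rangle$ with clopen $A_\xi$. Hence $T$ is open. It is also closed: if $y\notin T$, then $I=\{\xi<\delta:y(\xi)\notin U_\xi\}$ is infinite, and $\{z\in\Sigma:z(\xi)\notin U_\xi\text{ for all }\xi\in I\}$ is an open neighborhood of $y$ disjoint from $T$.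

**Step 1.3 (cutting $T$ into cylinders).** The purpose is to partition $T$ into countably many boxes (below $\delta$), each small enough for $\mathcal U$. Choose $m_n$ so large that for each $\xi\in\delta^n$ every member of $\mathcal P_{\xi,m_n}$ is contained in or disjoint from each of the finitely many basic sets $U_\xi$ and $H_u(\xi)$ ($u\in E_n$). Any $m_n$ such that each of these sets belongs to some $\mathcal P_{\xi,m}$ with $m\le m_n$ will do. For $s\in\prod_{\xi\in\delta^n}\mathcal P_{\xi,m_n}$ consider the *cylinder* of $(n,s)$:
$$\{y\in\Sigma:\ y(\xi)\in s(\xi)\ (\xi\in\delta^n),\quad y(\xi)\in U_\xi\ (\xi\in\delta\setminus\delta^n)\}.$$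
For fixed $n$ these are finitely many clopen sets that partition $T^n$. For $n\ge1$, put $\zeta=e^{-1}(n-1)$. Then $T^{n-1}$ consists of the $y\in T^n$ with $y(\zeta)\in U_\zeta$. Since $\zeta\in\delta^n$, the set $s(\zeta)$ is contained in or disjoint from $U_\zeta$, so each cylinder of $(n,s)$ is contained in or disjoint from $T^{n-1}$.

Let $\mathcal C_\alpha$ be the set of all $p=(\alpha,n,s)$ such that $n=0$ or the cylinder of $(n,s)$ is disjoint from $T^{n-1}$. We call such $p$ *pieces*. Write $\alpha(p)=\alpha$, $n(p)=n$, and
$$C_{p,\xi}=s(\xi)\ (\xi\in\delta^n),\qquad C_{p,\xi}=U_\xi\ (\xi\in\delta\setminus\delta^n),\qquad \operatorname{Cyl}(p)=\{y\in\Sigma:y(\xi)\in C_{p,\xi}\text{ for all }\xi<\delta\}.$$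

*Example.* In the $\Sigma$-product let $r$ have all coordinates $\omega$, $\delta=\omega$, $e$ the identity, and suppose $U_i=[1,\omega]$ for all $i<\omega$. Then $T$ is the set of $y$ with $y(i)=0$ for only finitely many $i<\omega$. There is one piece with $n=0$, with cylinder $T^0$. The pieces with $n\ge1$ cut up $T^n\setminus T^{n-1}$, the set of $y$ with $y(n-1)=0$ and $y(i)\ge1$ for $i\ge n$.

**Step 1.4 (the properties of pieces).** The purpose is to extract the four facts that are all we use later.

**(A1)** *For each $n$ only finitely many $p\in\mathcal C_\alpha$ have $n(p)\le n$; so $\mathcal C_\alpha$ is countable.* For each $n$ there are finitely many $s$.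

**(A2)** *$C_{p,\xi}=U_\xi^\alpha$ whenever $\xi<\delta_\alpha$ and $e_\alpha(\xi)\ge n(p)$. All $C_{p,\xi}$ are basic sets.* This is the definition.

**(A3)** *The cylinders of the $p\in\mathcal C_\alpha$ are clopen and partition $T_\alpha$. Moreover $T^n_\alpha$ is the union of the cylinders with $n(p)\le n$.* The single cylinder with $n=0$ is $T^0$. For $n\ge 1$ the cylinders of $(n,s)$ disjoint from $T^{n-1}$ partition $T^n\setminus T^{n-1}$, because every other cylinder of $(n,s)$ lies inside $T^{n-1}$. Now use that $T$ is the disjoint union of $T^0$ and the sets $T^n\setminus T^{n-1}$.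

**(A4)** *There are $h_p(\xi)\in\omega$ ($\xi\ge\delta_\alpha$) such that*
$$\{y\in\operatorname{Cyl}(p):\ y(\xi)\in[*_\xi]_{h_p(\xi)}\text{ for all }\xi\ge\delta_\alpha\}$$
*is contained in a member of $\mathcal U$.*

*Proof of (A4).* Let $p=(\alpha,n,s)$. Pick $w\in K_n$ with $w(\xi)\in s(\xi)$ for $\xi\in\delta^n$, and $v\in E_n$ with $w\in\langle H_v\rangle$. For $\xi\in\delta^n$, $s(\xi)$ meets $H_v(\xi)$ at $w(\xi)$, hence $s(\xi)\subseteq H_v(\xi)$ by the choice of $m_n$. For $\xi\in\delta\setminus\delta^n$ we have $n\le e(\xi)$, so $U_\xi\subseteq H_v(\xi)$ by Step 1.1. For $\xi\ge\delta$ we have $v(\xi)=r(\xi)=*_\xi$, so some $h_p(\xi)$ satisfies $[*_\xi]_{h_p(\xi)}\subseteq H_v(\xi)$. The set in (A4) is then contained in $\langle H_v\rangle$. $\square$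

## 6. Two obstructions to choosing the later coordinates

We now want sets
$$V(p)=\{y\in\operatorname{Cyl}(p):y(\eta)\in[*_\eta]_{\gamma_\eta(p)}\text{ for all }\eta\ge\delta_{\alpha(p)}\},\qquad W_\alpha=\bigcup_{p\in\mathcal C_\alpha}V(p),\qquad O_\lambda=\bigcup_{\alpha<\lambda}W_\alpha ,$$
with *heights* $\gamma_\eta(p)\ge h_p(\eta)$, such that (1) holds. Raising a height shrinks $V(p)$, so each $V(p)$ lies in a member of $\mathcal U$ by (A4). Which heights should we take?

*First try: $\gamma_\eta(p)=h_p(\eta)$.* Properties (A1)–(A4) alone do not give (1). Here is an example in the $\Sigma$-product. Let $\mathcal U=\{\Sigma\}$ and $H_x(\xi)=\omega+1$ for all $x,\xi$. Then $U_\xi$ may be any basic neighborhood of $r(\xi)$, and $h_p$ may be any function. Write $\eta_i$ for the coordinate $\omega+i$ ($i<\omega$). For $k<\omega$ let $\delta_k=\omega+k$, so that its elements are the natural numbers and $\eta_0,\dots,\eta_{k-1}$. Let $r_k(0)=k$, $r_k(\eta_i)=0$ for $i<k$, and $r_k(\xi)=\omega$ elsewhere. Take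
$$U^k_0=\{k\},\qquad U^k_i=\omega+1\ (1\le i<\omega),\qquad U^k_{\eta_i}=\{0\}\ (i<k),$$
and for $p\in\bigcup_{k<\omega}\mathcal C_k$ let $h_p(\eta)=1$ for all $\eta\ge\delta_{\alpha(p)}$ if $\omega\in C_{p,0}$, and $h_p(\eta)=0$ for all such $\eta$ otherwise.

Let $y^*$ have value $0$ at all $\eta_i$ ($i<\omega$) and $\omega$ elsewhere, and let $y^k$ agree with $y^*$ except that $y^k(0)=k$. Then $y^k\to y^*$, since only one coordinate moves. The point $y^k$ lies in $T^0_k$, hence in $\operatorname{Cyl}(p_k)$ for the piece $p_k\in\mathcal C_k$ with $n(p_k)=0$. Since $C_{p_k,0}=\{k\}$, its heights are $0$, so $y^k\in V(p_k)\subseteq W_k$. But $y^*\notin W_k$ for every $k$: a piece $q'\in\mathcal C_k$ with $y^*\in\operatorname{Cyl}(q')$ has $\omega=y^*(0)\in C_{q',0}$, hence height $1$ at $\eta_k\ge\delta_k$, while $y^*(\eta_k)=0\notin[1,\omega]$. So $O_\omega$ is not closed.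

What went wrong is visible: $y^*$ is in $T_k$, but in the cylinder of a piece $q'$ different from $p_k$, and the height of $q'$ is larger than that of $p_k$.

*Second try: one height for all of $\mathcal C_\alpha$.* If $\gamma_\eta(p)$ depended only on $\eta$ and $\alpha(p)$, the example above could not occur. But $\mathcal C_\alpha$ is infinite, and the required heights may be unbounded. In the $\Sigma$-product let $r_0$ have all coordinates $\omega$, $\delta_0=\omega$, and let $\eta$ denote the first coordinate not below $\delta_0$. For $j<\omega$ let $M_j$ be the set of $y\in\Sigma$ with $y(i)\ne0$ for all natural $i\ge j$ and, if $j\ge1$, $y(j-1)=0$. Let $M_\infty$ be the set of $y$ with $y(i)=0$ for infinitely many $i<\omega$. These sets partition $\Sigma$, and all are open ($M_\infty$ by the argument for $T$ in Section 1). So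
$$\mathcal U=\{M_\infty\}\cup\big\{\{y\in M_j:y(\eta)\in[j,\omega]\}:j<\omega\big\}\cup\big\{\{y\in M_j:y(\eta)=i\}:i<j<\omega\big\}$$
is an open cover, in fact a partition into open sets. For $j\ge1$ let $x_j$ have value $0$ at coordinate $j-1$ and $\omega$ elsewhere. It is a finite change of $r_0$ below $\delta_0$, so it lies in $T_0$, say in $\operatorname{Cyl}(p)$ with $p\in\mathcal C_0$. The set in (A4) contains $x_j$, so it lies in the only member of $\mathcal U$ containing $x_j$, namely $\{y\in M_j:y(\eta)\in[j,\omega]\}$. The set in (A4) also contains every point obtained from $x_j$ by changing the value at $\eta$ to an element of $[h_p(\eta),\omega]$. Hence $h_p(\eta)\ge j$. So $\{h_p(\eta):p\in\mathcal C_0\}$ is unbounded.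

*What is really needed.* Suppose $y^k\to y^*$ with $y^k\in V(p_k)$, where the $y^k$ differ from $y^*$ only on a finite set. Let us say $p=p_0$ and $q=p_1$, with $\alpha(p)<\alpha(q)$. Suppose $y^*$ fails the conditions of both $p$ and $q$ exactly on a finite set $Q'$ of coordinates below $\delta_{\alpha(p)}$. For $\eta\ge\delta_{\alpha(q)}$ we know
$$y^*(\eta)\in[*_\eta]_{\gamma_\eta(p)}\cap[*_\eta]_{\gamma_\eta(q)}=[*_\eta]_{\max(\gamma_\eta(p),\gamma_\eta(q))}.$$
If $y^*\in\operatorname{Cyl}(q')$ with $q'\in\mathcal C_{\alpha(q)}$, it suffices that $\gamma_\eta(q')\le\max(\gamma_\eta(p),\gamma_\eta(q))$. To demand this in advance, without knowing $y^*$, we must read off from $p$ and $q$ alone finitely many candidates for $q'$. If the sides of $p$ and $q$ are disjoint at all $\xi\in Q'$, then $Q'$ can be read off: it is the set of coordinates where the sides of $p$ and $q$ are disjoint. Property (B3) is there to produce this disjointness. And $Q'$ bounds $n(q')$, which leaves finitely many candidates by (A1). In the first example, $p_0$ and $p_1$ have disjoint sides below $\delta_0=\omega$ exactly at coordinate $0$, and the wanted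 inequality at $\eta_1$ reads $1\le\max(0,0)$. So one of the two heights must be raised there.

## 7. Finite saturated sets of pieces and the heights $\gamma_\eta$

**Step 2.1 (disagreement of two pieces).** The purpose is to make the last paragraph precise. For pieces $p,q$ with $\alpha(p)<\alpha(q)$ let
$$\mathrm{Dis}(p,q)=\{\xi<\delta_{\alpha(p)}:C_{p,\xi}\cap C_{q,\xi}=\emptyset\}.$$
If this set is finite, let
$$N(p,q)=\max\big(\{n(q)\}\cup\{e_{\alpha(q)}(\xi)+1:\xi\in\mathrm{Dis}(p,q)\}\big).$$
For $\eta<\omega_1$ let $P_\eta=\bigcup\{\mathcal C_\alpha:\delta_\alpha\le\eta\}$. These are the pieces that need a height at $\eta$. The set $P_\eta$ is countable: the $\delta_\alpha$ are strictly increasing, so only countably many are $\le\eta$, and each $\mathcal C_\alpha$ is countable.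

**Definition (saturated).** A set $S\subseteq P_\eta$ is *saturated* if, whenever $p,q\in S$, $\alpha(p)<\alpha(q)$, $\mathrm{Dis}(p,q)$ is finite, $q'\in\mathcal C_{\alpha(q)}$ and $n(q')\le N(p,q)$, then $q'\in S$.

*Example.* If all members of $S$ have the same $\alpha(p)$, then $S$ is saturated, since there is no pair to check. In the first example of Section 6 a saturated set containing $p_0$ and $p_1$ must contain every $q'\in\mathcal C_1$ with $n(q')\le e_1(0)+1$, because $\mathrm{Dis}(p_0,p_1)=\{0\}$.

**Step 2.2 (finite sets have finite saturations).** Each pair $(p,q)$ demands only finitely many new pieces, but each new $q'$ forms new pairs and could make new demands forever. The purpose of the following lemma is to show that one can stop. Two observations make it work: a pair $(p,q)$ demands pieces only at the upper level $\alpha(q)$, so we may treat the levels from below upward; and by (A2) the demands of $p$ at a given level can be bounded in a way that hardly depends on $q$.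

**Lemma 3.** Every finite $F\subseteq P_\eta$ is contained in a finite saturated $S\subseteq P_\eta$.

*Proof.* Let $\alpha_1<\dots<\alpha_k$ be the values $\alpha(p)$, $p\in F$. By recursion on $j$ define a number $n_j$ and $S_j=\{p\in\mathcal C_{\alpha_j}:n(p)\le n_j\}$. Let $n_j$ be the maximum of the following numbers:

* $n(p)$ for $p\in F$ with $\alpha(p)=\alpha_j$;
* $e_{\alpha_j}(\xi)+1$ for $\xi\in D_j(p):=\{\xi<\delta_{\alpha(p)}:C_{p,\xi}\cap U_\xi^{\alpha_j}=\emptyset\}$, where $p$ ranges over those $p\in\bigcup_{i<j}S_i$ with $D_j(p)$ finite.

Here $\xi<\delta_{\alpha(p)}<\delta_{\alpha_j}$, so $e_{\alpha_j}(\xi)$ is defined. By (A1) the sets $S_i$ are finite, so this is a maximum of finitely many numbers, and $S_j$ is finite. Let $S=\bigcup_jS_j$. Then $F\subseteq S\subseteq P_\eta$ and $S$ is finite.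

To see that $S$ is saturated, let $p,q\in S$ with $\alpha(p)<\alpha(q)$, so $p\in S_i$, $q\in S_j$ with $i<j$, and let $\mathrm{Dis}(p,q)$ be finite. By (A2), $C_{q,\xi}=U^{\alpha_j}_\xi$ whenever $e_{\alpha_j}(\xi)\ge n(q)$, so $\mathrm{Dis}(p,q)$ and $D_j(p)$ differ only inside the finite set $\delta_{\alpha_j}^{n(q)}$. Hence $D_j(p)$ is finite, so $p$ was taken into account in the definition of $n_j$. Each $\xi\in\mathrm{Dis}(p,q)$ satisfies $e_{\alpha_j}(\xi)<n(q)\le n_j$ or $\xi\in D_j(p)$. In both cases $e_{\alpha_j}(\xi)+1\le n_j$. Together with $n(q)\le n_j$ this gives $N(p,q)\le n_j$. So every $q'\in\mathcal C_{\alpha_j}$ with $n(q')\le N(p,q)$ is in $S_j\subseteq S$. $\square$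

**Step 2.3 (the heights).** The purpose is to turn finite saturated sets into heights. Fix $\eta$. Enumerate $P_\eta$ and apply Lemma 3 repeatedly, at each stage to the previous finite saturated set together with the next element of the enumeration. This gives $P_\eta=\bigcup_iS_i$ with $S_0\subseteq S_1\subseteq\cdots$ finite and saturated. (If $P_\eta$ is finite or empty, the sequence is eventually constant.) Let
$$c_i=\max\{h_p(\eta):p\in S_i\}\qquad(c_i=0\text{ if }S_i=\emptyset),$$
and for $p\in P_\eta$ let $\gamma_\eta(p)=c_i$ with $i$ least such that $p\in S_i$. The $c_i$ are nondecreasing.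

**(G1)** *$\gamma_\eta(p)\ge h_p(\eta)$.* Indeed $p\in S_i$ for the $i$ used.

**(G2)** *If $p,q\in P_\eta$, $\alpha(p)<\alpha(q)$, $\mathrm{Dis}(p,q)$ is finite, $q'\in\mathcal C_{\alpha(q)}$ and $n(q')\le N(p,q)$, then $\gamma_\eta(q')\le\max(\gamma_\eta(p),\gamma_\eta(q))$.* Let $i$ be least with $p,q\in S_i$. This $i$ is the larger of the two least indices for $p$ and for $q$, so $c_i=\max(\gamma_\eta(p),\gamma_\eta(q))$ because the $c$'s are nondecreasing. Since $S_i$ is saturated, $q'\in S_i$, so $\gamma_\eta(q')\le c_i$.

The heights may still be unbounded on $\mathcal C_\alpha$, as the second example of Section 6 forces. Only the comparison (G2) is required.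

## 8. The clopen sets $V(p)$ and $W_\alpha$

**Step 3.** The purpose is to define the sets of Section 6 with these heights and check what does not depend on limits. For $p\in\mathcal C_\alpha$ and $\eta\ge\delta_\alpha$ put $C_{p,\eta}=[*_\eta]_{\gamma_\eta(p)}$, so that now $C_{p,\xi}$ is a basic set for every $\xi<\omega_1$. Let
$$V(p)=\langle(C_{p,\xi})_{\xi<\omega_1}\rangle,\qquad W_\alpha=\bigcup_{p\in\mathcal C_\alpha}V(p),\qquad O_\lambda=\bigcup_{\alpha<\lambda}W_\alpha.$$
Each $V(p)$ is clopen and, by (A4) and (G1), contained in a member of $\mathcal U$. The union defining $W_\alpha$ is disjoint by (A3), since $V(p)\subseteq\operatorname{Cyl}(p)$.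

*$W_\alpha$ is clopen.* It is open. Let $y\in\overline{W_\alpha}$. Since $W_\alpha\subseteq T_\alpha$ and $T_\alpha$ is closed, $y\in T_\alpha$, so $y\in\operatorname{Cyl}(p)$ for a unique $p\in\mathcal C_\alpha$. This cylinder is open and meets $W_\alpha$ exactly in $V(p)$, so $y\in\overline{V(p)}=V(p)\subseteq W_\alpha$.

*$r_\alpha\in W_\alpha$.* We have $r_\alpha(\xi)\in U_\xi^\alpha$ for all $\xi<\delta_\alpha$, so $r_\alpha\in T_\alpha^0$, and $r_\alpha$ lies in the cylinder of some $p\in\mathcal C_\alpha$. For $\eta\ge\delta_\alpha$, $r_\alpha(\eta)=*_\eta\in C_{p,\eta}$. So $r_\alpha\in V(p)$.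

## 9. Every $O_\lambda$ is closed

**Proposition 4.** For every $\lambda<\omega_1$ the set $O_\lambda$ is closed in $\Sigma$.

The proof is by induction on $\lambda$. For $\lambda=0$ the set is empty, and $O_{\mu+1}=O_\mu\cup W_\mu$ is closed by Step 3 and the induction hypothesis. Let $\lambda$ be a limit, and suppose for contradiction that there is $y\in\overline{O_\lambda}\setminus O_\lambda$. Put $\Pi=\bigcup_{\alpha<\lambda}\mathcal C_\alpha$, a countable set.

**Step 4.1 (discarding pieces that fail infinitely often).** The purpose is to find one neighborhood of $y$ that misses all pieces that $y$ violates at infinitely many coordinates. For $p\in\Pi$ let $F_p=\{\xi:y(\xi)\notin C_{p,\xi}\}$, which is nonempty since $y\notin V(p)$. Let $\Pi_\infty=\{p\in\Pi:F_p\text{ is infinite}\}$. Going through the countable set $\Pi_\infty$, choose distinct $\xi_p\in F_p$. Put $G_{\xi_p}=X_{\xi_p}\setminus C_{p,\xi_p}$ for $p\in\Pi_\infty$ and $G_\xi=X_\xi$ for all other $\xi$. Then $\langle G\rangle$ is an open neighborhood of $y$ disjoint from $V(p)$ for every $p\in\Pi_\infty$. Distinctness matters: each coordinate has to avoid only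 one set.

**Step 4.2 (reduction to finitely many moving coordinates).** The purpose is to replace $y$ by a limit of a sequence that moves on a finite set of coordinates. Let $B=\{b_0,b_1,\dots\}$ (the $b_i$ distinct) be a countably infinite set of coordinates containing $\bigcup\{F_p:p\in\Pi\setminus\Pi_\infty\}$. Put $B_n=\{b_i:i<n\}$ and
$$Z_n=\{z\in\Sigma:z(\xi)=y(\xi)\text{ for all }\xi\notin B_n\}\cong\prod_{i<n}X_{b_i},$$
which is compact metrizable.

**Claim 5.** For some $n$, $O_\lambda\cap Z_n$ is not closed in $Z_n$.

*Proof.* Suppose it is closed for all $n$. We choose recursively clopen sets $A_{b_n}\ni y(b_n)$ in $X_{b_n}$ so that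
$$L_n=\{z\in Z_n:z(b_i)\in A_{b_i}\text{ for all }i<n\}$$
is disjoint from $O_\lambda$ for every $n$. To begin, $L_0=\{y\}$ is disjoint from $O_\lambda$. Given $L_n$, it is compact, being homeomorphic to $\prod_{i<n}A_{b_i}$. Inside $Z_{n+1}\cong Z_n\times X_{b_n}$ it has the form $L_n\times\{y(b_n)\}$, and it is disjoint from the closed set $O_\lambda\cap Z_{n+1}$. By the tube lemma there is a neighborhood $A_{b_n}$ of $y(b_n)$, which we may take clopen, with $L_{n+1}=L_n\times A_{b_n}$ disjoint from $O_\lambda$.

Put $A_\xi=X_\xi$ for $\xi\notin B$. Then $\langle(A_\xi\cap G_\xi)_\xi\rangle$ is an open neighborhood of $y$, so it meets $O_\lambda$, hence meets $V(p)$ for some $p\in\Pi$. By Step 4.1, $p\notin\Pi_\infty$. In particular $A_\xi\cap C_{p,\xi}\ne\emptyset$ for all $\xi$. Choose $z(\xi)\in A_\xi\cap C_{p,\xi}$ for $\xi\in F_p$, and put $z(\xi)=y(\xi)$ for $\xi\notin F_p$. Since $F_p$ is finite, $z\in\Sigma$. For $\xi\notin F_p$ we have $y(\xi)\in C_{p,\xi}$, so $z\in V(p)\subseteq O_\lambda$. On the other hand $F_p$ is a finite subset of $B$, so $F_p\subseteq B_n$ for some $n$. Since also $y(b_i)\in A_{b_i}$ for all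 $i$, we get $z\in L_n$, contradicting $L_n\cap O_\lambda=\emptyset$. $\square$

Fix $n$ as in Claim 5 and let $Q=B_n$. Since $Z_n$ is metrizable, there are $y^k\in O_\lambda$ ($k<\omega$) and $y^*\in\Sigma\setminus O_\lambda$ with
$$y^k\to y^*\qquad\text{and}\qquad y^k(\xi)=y^*(\xi)\ \text{ for all }\xi\notin Q. \tag{2}$$
Choose $p_k\in\Pi$ with $y^k\in V(p_k)$.

**Step 4.3 (thinning the sequence).** The purpose is to reach the situation described at the end of Section 6. We pass to subsequences four times.

1. *We may assume that $\alpha(p_k)$ is strictly increasing.* For each $\mu<\lambda$ only finitely many $k$ have $\alpha(p_k)\le\mu$. Otherwise infinitely many $y^k$ lie in $O_{\mu+1}$, where $\mu+1<\lambda$, and the induction hypothesis gives $y^*\in\overline{O_{\mu+1}}=O_{\mu+1}\subseteq O_\lambda$, a contradiction. So after any chosen $k$ there is a later one with larger $\alpha(p_k)$.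
2. *We may assume that $\{\xi:y^*(\xi)\notin C_{p_k,\xi}\}$ is the same set $Q'$ for all $k$.* This set is nonempty because $y^*\notin V(p_k)$, and contained in the finite set $Q$ because of (2) and $y^k\in V(p_k)$. A finite set has finitely many subsets, so one of them occurs infinitely often.
3. *We may assume $C_{p_k,\xi}\cap C_{p_l,\xi}=\emptyset$ for all $k\ne l$ and $\xi\in Q'$.* For $\xi\in Q'$ we have $y^k(\xi)\in C_{p_k,\xi}$, $y^k(\xi)\to y^*(\xi)$, and $y^*(\xi)\notin C_{p_k,\xi}$ for all $k$. Apply (B3) successively for each of the finitely many $\xi\in Q'$.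
4. *We may assume $Q'\subseteq\delta_{\alpha(p_k)}$ for all $k$.* If $\xi\in Q'$ and $\xi\ge\delta_{\alpha(p_k)}$, then $*_\xi\in C_{p_k,\xi}$. By item 3 this happens for at most one $k$ for each $\xi\in Q'$. Discard these finitely many $k$.

**Step 4.4 (reading off the moving coordinates).** The purpose is to identify $Q'$ with a disagreement set. Let $p=p_0$, $q=p_1$, $\alpha=\alpha(q)$, $\delta=\delta_\alpha$; so $\alpha(p)<\alpha$. For $\xi\notin Q'$ we have $y^*(\xi)\in C_{p,\xi}\cap C_{q,\xi}$. For $\xi\in Q'$ we have $\xi<\delta_{\alpha(p)}$ and $C_{p,\xi}\cap C_{q,\xi}=\emptyset$. Hence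
$$\mathrm{Dis}(p,q)=Q',$$
which is finite. Put $n'=N(p,q)$. Then $n'\ge n(q)$, and $e_\alpha(\xi)<n'$ for all $\xi\in Q'$.

**Step 4.5 (the piece containing $y^*$ below $\delta$).** The purpose is to find $q'\in\mathcal C_\alpha$ with $y^*\in\operatorname{Cyl}(q')$ and $n(q')\le n'$. If $\xi<\delta$ and $e_\alpha(\xi)\ge n'$, then $\xi\notin Q'$, so $y^*(\xi)\in C_{q,\xi}$. Moreover $e_\alpha(\xi)\ge n(q)$, so $C_{q,\xi}=U^\alpha_\xi$ by (A2). Thus $y^*\in T_\alpha^{n'}$. By (A3), $y^*$ lies in the cylinder of some $q'\in\mathcal C_\alpha$ with $n(q')\le n'$; that is, $y^*(\xi)\in C_{q',\xi}$ for all $\xi<\delta$.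

**Step 4.6 (the coordinates from $\delta$ on).** The purpose is to use (G2). Let $\eta\ge\delta$. Then $p,q\in P_\eta$, as $\delta_{\alpha(p)}<\delta\le\eta$, and $\eta\notin Q'$ because $Q'\subseteq\delta_{\alpha(p)}$. Hence $y^*(\eta)$ lies in both $C_{p,\eta}$ and $C_{q,\eta}$, and by (G2)
$$y^*(\eta)\in C_{p,\eta}\cap C_{q,\eta}=[*_\eta]_{\max(\gamma_\eta(p),\gamma_\eta(q))}\subseteq[*_\eta]_{\gamma_\eta(q')}=C_{q',\eta}.$$

Together with Step 4.5 this gives $y^*\in V(q')\subseteq W_\alpha\subseteq O_\lambda$, where $\alpha=\alpha(p_1)<\lambda$. This contradicts $y^*\notin O_\lambda$. So $O_\lambda$ is closed. $\square$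

## 10. The disjoint clopen family covering $R$

**Step 5.** The purpose is to make the sets $W_\alpha$ disjoint, as in Section 3, now that (1) is available. Each $O_\alpha$ ($\alpha<\omega_1$) is clopen: it is open as a union of open sets and closed by Proposition 4. Let
$$\mathcal V=\{V(p)\setminus O_\alpha:\alpha<\omega_1,\ p\in\mathcal C_\alpha\}.$$
Its members are clopen and contained in members of $\mathcal U$. They are pairwise disjoint. For two pieces with the same $\alpha$ this follows from (A3). For $p\in\mathcal C_\alpha$ and $q\in\mathcal C_\beta$ with $\alpha<\beta$ we have $V(p)\subseteq W_\alpha\subseteq O_\beta$, and $V(q)\setminus O_\beta$ avoids $O_\beta$. Finally, a point of $\bigcup_{\alpha<\omega_1}W_\alpha$ is covered at the least $\alpha$ with the point in $W_\alpha$, so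
$$\bigcup\mathcal V=\bigcup_{\alpha<\omega_1}W_\alpha\supseteq R,$$
because $r_\alpha\in W_\alpha$ for every $\alpha$. This proves Theorem 1, and with it Theorem 2. $\blacksquare$

## 11. Consequences in ZFC and the bound $\omega_1$ on $|R|$

Theorem 1 needs no CH, and it has consequences in ZFC for small closed sets.

* Let $Y\subseteq\Sigma$ be closed with $|Y|\le\omega_1$. Then each open cover of $Y$ is refined by a clopen partition of $Y$. Extend the members of the cover to open subsets of $\Sigma$, add $\Sigma\setminus Y$, and apply Theorem 1 with $R=Y$. A member of $\mathcal V$ that meets $Y$ is not inside $\Sigma\setminus Y$, so it is inside one of the extended sets. Intersect these members with $Y$.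
* Disjoint closed sets $H,K\subseteq\Sigma$ with $|H\cup K|\le\omega_1$ have disjoint open neighborhoods. Apply Theorem 1 to $\{\Sigma\setminus H,\Sigma\setminus K\}$ with $R=H\cup K$. No member of $\mathcal V$ meets both sets, so the union of the members meeting $H$ and the union of the members meeting $K$ are disjoint.
* Every closed discrete $D\subseteq\Sigma$ with $|D|\le\omega_1$ can be separated by disjoint clopen sets. Apply Theorem 1 with $R=D$ to an open cover whose members each contain at most one point of $D$: for each $d\in D$ an open set meeting $D$ only in $d$, and the set $\Sigma\setminus D$.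

The limits of the method rely on a cited theorem that we do not prove. L. B. Lawrence (*Failure of normality in the box product of uncountably many real lines*, Trans. AMS 348 (1996)) showed that for $X_\xi=\omega+1$ the $\Sigma$-product is not normal if $2^\omega=2^{\omega_1}$. Granting this, for the $\Sigma$-product
$$\text{CH}\ \Longrightarrow\ \text{the }\Sigma\text{-product is normal}\ \Longrightarrow\ 2^\omega<2^{\omega_1}.$$
Also, the hypothesis $|R|\le\omega_1$ in Theorem 1 cannot be weakened to $|R|\le\omega_2$ in ZFC. In a model of $2^\omega=2^{\omega_1}=\omega_2$ we have $|\Sigma|\le\omega_1^\omega\cdot\mathfrak c^\omega=\mathfrak c=\omega_2$. One could then take $R=\Sigma$ and obtain normality as in Section 2, against Lawrence's theorem. The case $\omega_1<2^\omega<2^{\omega_1}$ is not settled by this argument.
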